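\title{Metrizable groups with a $bc$-base are locally compact or zero-dimensional}

\begin{abstract}
A base of a topological space is a $bc$-base if the boundary of each of its members is compact. We prove that every metrizable topological group with a $bc$-base that is not locally compact is zero-dimensional, and that the same holds for every group containing a compact subgroup of countable character. The clopen sets are obtained as limits of translates $g_nU$ of an open set with compact boundary along a sequence $(g_n)$ without cluster points. Meager groups and Baire groups require different constructions of the limit.
\end{abstract}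

\section{Introduction}\label{sec:intro}

All spaces are Tychonoff. A \emph{group} is a Hausdorff topological group, and $e$ denotes its identity. For an open subset $U$ of a space $X$ we write $\partial U=\overline U\setminus U$ for its boundary. A base $\mathcal B$ of $X$ is a \emph{$bc$-base} if $\partial U$ is compact for every $U\in\mathcal B$. A non-empty space is \emph{zero-dimensional} if it has a base of clopen sets.

Both notions restrict the boundaries of basic open sets. Recall the small inductive dimension: $\operatorname{ind}\emptyset=-1$, and $\operatorname{ind}X\le n$ if $X$ has a base of open sets $U$ with $\operatorname{ind}\partial U\le n-1$. An open set is clopen exactly when its boundary is empty, so $X$ is zero-dimensional if and only if $\operatorname{ind}X=0$. A $bc$-base asks for compact boundaries instead of empty ones.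

There are two immediate sources of $bc$-bases. A clopen base is a $bc$-base. In a locally compact space the open sets with compact closure form a $bc$-base. A space can have a $bc$-base for the first reason at some points and for the second reason at others, as the disjoint sum of $\mathbb Q$ and $\mathbb R$ does. A group looks the same at all of its points, so one may ask whether it can have a $bc$-base for any third reason. The following question is posed in \cite{bc}.

\begin{quote}
Is every metrizable non-locally compact topological group with a $bc$-base zero-dimensional?
\end{quote}

For a non-locally compact group $G$ with a $bc$-base three facts are known: $\operatorname{ind}G\le1$; every non-empty compact subspace of $G$ is zero-dimensional; and $G$ is zero-dimensional if it is $\sigma$-compact. A counterexample would therefore be a one-dimensional group, not $\sigma$-compact, whose dimension is invisible on compact sets. The answer to the question is yes.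

\begin{theorem}\label{thm:metrizable}
If $G$ is a metrizable, non-locally compact topological group with a $bc$-base, then $\operatorname{ind}G=0$.
\end{theorem}

The line $\mathbb R$ is connected and has a $bc$-base, so non-local compactness cannot be dropped. Combined with the two sources of $bc$-bases above, the theorem gives a characterization.

\begin{corollary}\label{cor:iff}
A metrizable group has a $bc$-base if and only if it is locally compact or zero-dimensional.
\end{corollary}

A compact subset $K$ of a space $X$ has \emph{countable character} in $X$ if it has a countable base of neighborhoods: a countable family of open sets containing $K$ such that every open set containing $K$ contains a member of the family. A group is \emph{feathered} if it contains a compact subgroup of countable character. Metrizable groups are feathered, with $K=\{e\}$. The group $\mathbb Q\times\{0,1\}^{\omega_1}$ is not first countable, but it is feathered, with $K=\{0\}\times\{0,1\}^{\omega_1}$.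

\begin{theorem}\label{thm:feathered}
If $G$ is a feathered, non-locally compact topological group with a $bc$-base, then $\operatorname{ind}G=0$.
\end{theorem}

\begin{corollary}\label{cor:connected}
A connected metrizable group, and more generally a connected feathered group, with a $bc$-base is locally compact.
\end{corollary}

\begin{proof}
Otherwise the group is connected and zero-dimensional, hence a single point, hence locally compact after all.
\end{proof}

Section~\ref{sec:tests} treats three test cases, the last of which contains the idea of the proof. After the preliminaries in Section~\ref{sec:prelim} we prove Theorem~\ref{thm:metrizable} for meager groups (Section~\ref{sec:meager}), reduce the general case to separable groups (Section~\ref{sec:separable}), and treat separable Baire groups (Section~\ref{sec:baire}). This proof uses none of the three known facts. Section~\ref{sec:feathered} deduces Theorem~\ref{thm:feathered}, using the fact on compact subspaces and Guran's theorem on $\omega$-narrow groups.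

\section{Continua, rational points of $\ell^2$, and subgroups of the line}\label{sec:tests}

Call an open set with compact, possibly empty, boundary a \emph{$bc$-set}. Left and right translations and inversion are homeomorphisms of a group. Hence translates and inverses of $bc$-sets are $bc$-sets, with $\partial(gU)=g\,\partial U$, $\partial(Ug)=(\partial U)g$ and $\partial(U^{-1})=(\partial U)^{-1}$, and a group has a $bc$-base, a clopen base, or a base of sets with compact closure as soon as it has one at $e$.

\subsection*{Groups containing a continuum}
A connected set that meets both $U$ and its complement meets $\partial U$. In a group one such set can be translated to every point of $U$, and this yields the known fact on compact subspaces. We include the short proof.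

\begin{proposition}\label{prop:continua}
Let $G$ be a group with a $bc$-base. If $G$ contains a compact connected set with more than one point, then $G$ is locally compact. Consequently, if $G$ is not locally compact, then every non-empty compact subspace of $G$ is zero-dimensional.
\end{proposition}

\begin{proof}
After a translation, the compact connected set $C$ contains $e$ and a point $c\ne e$. Choose a $bc$-set $U\ni e$ with $c\notin U^{-1}U$, and let $x\in U$. The connected set $xC$ contains $x\in U$ and $xc\notin U$. If $xC$ missed $\partial U$, then $xC\cap U=xC\cap\overline U$ would be a non-empty proper clopen subset of $xC$. So $xC$ meets $\partial U$, that is, $x\in(\partial U)C^{-1}$. Thus $U$ lies in the compact set $(\partial U)C^{-1}$, and $G$ is locally compact.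

If $G$ is not locally compact and $X\subset G$ is compact, then the components of $X$ are compact and connected, hence single points. A compact Hausdorff space whose components are points has a base of clopen sets.
\end{proof}

For instance, $\mathbb Q\times\mathbb R$ and the infinite-dimensional normed spaces contain arcs and are not locally compact, so they have no $bc$-base.

\subsection*{A group that continua do not detect}
Proposition~\ref{prop:continua} does not answer the question, because a group can fail to be zero-dimensional although all its compact subspaces are zero-dimensional.

\begin{example}\label{ex:l2}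
Let $L$ be the subgroup of $\ell^2$ consisting of the points all of whose coordinates are rational. The coordinate map $L\to\mathbb Q^\omega$ is continuous and injective, so it embeds every compact subspace of $L$ in the zero-dimensional space $\mathbb Q^\omega$. The closed sets $\{x:x_1=q\}$, $q\in\mathbb Q$, have empty interior and cover $L$, so $L$ is not locally compact by the Baire category theorem.

No clopen set $A\ni0$ is bounded. Suppose one is, and let $u_n$ be the $n$th unit vector. Put $x^0=0$. Given $x^{n-1}\in A$, let $k\ge0$ be least with $y^n=x^{n-1}+\frac{k+1}{n}u_n\notin A$, and put $x^n=x^{n-1}+\frac kn u_n\in A$. The points $x^n$ are the truncations of one rational sequence $x$ and have bounded norms, so $x\in L$ and $x^n\to x$. Also $y^n\to x$, since $\|y^n-x^n\|=1/n$. So $x$ lies in the closure of $A$ and in the closure of $L\setminus A$, which is impossible for a clopen $A$. Hence $\operatorname{ind}L\neq0$.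
\end{example}

Theorem~\ref{thm:metrizable} says that $L$ has no $bc$-base. To prove such a statement one must manufacture clopen sets out of $bc$-sets.

\subsection*{Proper dense subgroups of the line}
Let $G$ be a proper dense subgroup of $\mathbb R$, let $0<a\in G$, and let $U=(-a,a)\cap G$. This is a $bc$-set of $G$ with boundary $B=\{-a,a\}$. Pick $\gamma\in\mathbb R\setminus G$ with $|\gamma|<a$; such $\gamma$ exist because the complement of $G$ contains a coset of $G$, which is dense. The points $\gamma\pm a$ do not belong to $G$, so
\[
A=(\gamma-a,\gamma+a)\cap G=[\gamma-a,\gamma+a]\cap G
\]
is clopen in $G$, and $0\in A\subset(-2a,2a)$. Translating $U$ by a point that is missing from $G$ has moved the boundary out of the group.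

The argument can be phrased inside $G$. A \emph{cluster point} of a sequence is a point each of whose neighborhoods contains terms with arbitrarily large indices, and we call a sequence \emph{escaping} if it has no cluster point. Take $g_n\in G$ with $g_n\to\gamma$ in $\mathbb R$. Then $(g_n)$ is escaping in $G$. For $x\in G$ we have $|x-\gamma|\ne a$, so $x\in g_n+U$ for all large $n$ if $x\in A$, and $x\notin g_n+U$ for all large $n$ if $x\notin A$. Thus $\chi_A=\lim_n\chi_{g_n+U}$, where $\chi$ denotes the characteristic function.

In a general metrizable group there may be no larger group with a missing point $\gamma$, but when the group is not locally compact every neighborhood of $e$ contains an escaping sequence $(g_n)$. If $U$ is a $bc$-set with boundary $B$, then every point has a neighborhood $M$ that misses $g_nB$ for all large $n$ (Lemma~\ref{lem:escape}), so the functions $\chi_{g_nU}$ are continuous on $M$ for large $n$. If they converge pointwise to a continuous function, the limit is the characteristic function of a clopen set. Neither the convergence nor the continuity of the limit is automatic. In a meager group we choose the $g_n$ recursively and keep enough control to glue the sets $g_nU$ together. In a Baire group we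 obtain convergence from a countability argument and continuity from the Baire property.

\section{Boundaries, clopen-free sets and escaping sequences}\label{sec:prelim}

We use three elementary facts without further mention. First, $\chi_{gU}(x)=\chi_U(g^{-1}x)$, and for open $U$ the function $\chi_U$ is constant near every point outside $\partial U$, since such a point lies in $U$ or in the complement of $\overline U$. Second, $\overline A\subset AW$ and $\overline A\subset WA$ for every subset $A$ of a group and every neighborhood $W$ of $e$, because $xW^{-1}$ and $W^{-1}x$ meet $A$ when $x\in\overline A$. Third, by the tube lemma, if $C$ is compact, $Y$ is open and $gC\subset Y$, then $hC\subset Y$ for all $h$ in a neighborhood of $g$.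

\begin{lemma}\label{lem:bc}
Let $X$ be a space.
\begin{enumerate}
\item[(a)] If $U$ and $U'$ are $bc$-sets, then so are $U\cup U'$, $U\cap U'$ and $U\setminus\overline{U'}$.
\item[(b)] (Interpolation.) Let $\mathcal B$ be a $bc$-base, $C$ compact, $Y$ open and $C\subset Y$. Then there is a finite union $M$ of members of $\mathcal B$ with $C\subset M\subset\overline M\subset Y$, and $M$ is a $bc$-set.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The boundary of an open set is closed, so it suffices to show that the three boundaries lie in $\partial U\cup\partial U'$. A boundary point of $U\cup U'$ lies in $\overline U$ or in $\overline{U'}$, and outside both $U$ and $U'$. A boundary point of $U\cap U'$ lies in $\overline U\cap\overline{U'}$, and outside $U$ or outside $U'$. A boundary point of $U\setminus\overline{U'}$ lies in $\overline U$ and misses the open set $U'$; either it is outside $U$, hence in $\partial U$, or it is in $U$ and then in $\overline{U'}\setminus U'$.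

(b) By regularity each point of $C$ lies in a member of $\mathcal B$ whose closure is contained in $Y$. Finitely many of these cover $C$; let $M$ be their union (empty if $C=\emptyset$) and apply (a).
\end{proof}

\begin{lemma}\label{lem:opensub}
Let $H$ be an open subgroup of a group $G$. If $G$ has a $bc$-base, so does $H$. If $H$ is locally compact or zero-dimensional, so is $G$.
\end{lemma}

\begin{proof}
The complement of $H$ is a union of open cosets, so $H$ is clopen, and in particular a $bc$-set. For a $bc$-set $U$ of $G$, the set $U\cap H$ is a $bc$-set of $G$ by Lemma~\ref{lem:bc}(a), and its boundaries in $H$ and in $G$ coincide because $H$ is closed. Compact neighborhoods of $e$ in $H$ are compact neighborhoods of $e$ in $G$, and clopen subsets of $H$ are clopen in $G$.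
\end{proof}

Most of our arguments are by contradiction, and the next lemma puts the assumption $\operatorname{ind}G\ne0$ into a usable form. An open subset $V$ of $G$ is \emph{clopen-free} if it contains no non-empty clopen subset of $G$. Translates and open subsets of a clopen-free set are clopen-free.

\begin{lemma}\label{lem:free}
If $G$ is a group with $\operatorname{ind}G\ne0$, then $e$ has a clopen-free open neighborhood.
\end{lemma}

\begin{proof}
The clopen sets containing $e$ do not form a base at $e$, so some open $W\ni e$ contains no clopen set that contains $e$. Choose an open $V\ni e$ with $V^{-1}V\subset W$. If $A\subset V$ were clopen and $a\in A$, then $a^{-1}A$ would be a clopen set with $e\in a^{-1}A\subset V^{-1}V\subset W$.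
\end{proof}

Subsequences and translates $(xg_n)$ of an escaping sequence are escaping.

\begin{lemma}\label{lem:escape}
Let $(g_n)$ be an escaping sequence in a metrizable group $G$, and let $B\subset G$ be compact.
\begin{enumerate}
\item[(a)] $g_n\notin B$ for all large $n$.
\item[(b)] Every tail $\{g_n:n\ge n_0\}$ is closed.
\item[(c)] Every $x\in G$ has an open neighborhood $M$ such that $g_n\notin MB$ for all large $n$, and an open neighborhood $M'$ such that $M'\cap g_nB=\emptyset$ for all large $n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A sequence with infinitely many terms in a compact set has a cluster point there.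

(b) Let $p$ be in the closure of the tail but not in the tail. Removing finitely many terms of the tail from a neighborhood of $p$ leaves a neighborhood of $p$, which again meets the tail. So $p$ is a cluster point.

(c) If no $M$ exists, a decreasing countable base at $x$ gives $n_1<n_2<\cdots$, points $y_k\to x$ and $b_k\in B$ with $g_{n_k}=y_kb_k$. Along a subsequence $b_k\to b\in B$, and $xb$ is a cluster point of $(g_n)$. The second statement is the first for $B^{-1}$, since $M'\cap g_nB=\emptyset$ means $g_n\notin M'B^{-1}$.
\end{proof}

Finally we recall the Baire category notions. A subset of $X$ is \emph{nowhere dense} if its closure has empty interior, and \emph{meager} if it is a countable union of nowhere dense sets. The space $X$ is \emph{meager in itself} if it is a countable union of closed nowhere dense sets. It is a \emph{Baire space} if no non-empty open subset is meager; equivalently, if countably many dense open sets have dense intersection. Open subspaces of Baire spaces are Baire, and if a non-empty Baire space is a countable union of closed sets, one of them has non-empty interior. Locally compact Hausdorff spaces are Baire.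

\begin{lemma}\label{lem:dichotomy}
A Lindel\"of group $H$ is either a Baire space or meager in itself.
\end{lemma}

\begin{proof}
If $H$ is not Baire, some non-empty open $Y\subset H$ is meager. The translates of $Y$ are meager open sets covering $H$, and countably many of them suffice.
\end{proof}

Both alternatives occur among the proper dense subgroups of $\mathbb R$. The group $\mathbb Q$ is meager in itself. The kernel of a non-zero $\mathbb Q$-linear map $\mathbb R\to\mathbb Q$ has countably many cosets, so it is not meager in $\mathbb R$, hence not meager in itself, hence Baire.

\section{Meager groups}\label{sec:meager}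

\begin{proposition}\label{prop:meager}
Let $G$ be a metrizable group with a $bc$-base that is meager in itself. Then $\operatorname{ind}G=0$.
\end{proposition}

This already shows that the group $L$ of Example~\ref{ex:l2} has no $bc$-base. The plan is as follows. Fix a small $bc$-set $U$ with boundary $B$. Having chosen $g_n$, we surround $g_nB$ by a thin $bc$-set $O_n$ and confine all later terms to a neighborhood $T_n$ of $g_n$. We take $T_n$ so small that for $g\in T_n$ the boundary $gB$ stays inside $O_n$, and $gU$ agrees with $g_nU$ on $\partial O_n$. Meagerness allows us to make $\bigcap_n\overline{T_n}$ empty; then $(g_n)$ escapes and the sets $O_n$ decrease to the empty set. We need not decide whether $\chi_{g_nU}$ converges. On the shell $O_{n-1}\setminus O_n$ we use the set $g_nU$, whose boundary lies deeper, and the agreement on $\partial O_n$ glues consecutive shells.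

For $G=\mathbb Q=\{q_1,q_2,\dots\}$ and $U=(-1,1)\cap\mathbb Q$, let $O_n$ consist of the rationals at distance less than $r_n$ from $g_n+1$ or $g_n-1$, and $T_n$ of the rationals at distance less than $t_n$ from $g_n$, where $t_n<r_n\to0$ and $\overline{T_n}\subset T_{n-1}\setminus\{q_n\}$. The real intervals $[g_n-t_n,g_n+t_n]$ shrink to an irrational $\gamma$. A rational $x\notin O_n$ satisfies $|x-(g_n\pm1)|\ge r_n>|\gamma-g_n|$, so it lies on the same side of $\gamma\pm1$ as of $g_n\pm1$. The glued set is therefore $(\gamma-1,\gamma+1)\cap\mathbb Q$, the clopen set of Section~\ref{sec:tests}.

\begin{proof}[Proof of Proposition~\ref{prop:meager}]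
Let $W$ be an open neighborhood of $e$. We construct a clopen set $A$ with $e\in A\subset W$. Write $G=\bigcup_{n\ge1}F_n$ with $F_n$ closed and nowhere dense, and let $d$ be a compatible metric. Choose an open $W'\ni e$ with $W'W'\subset W$ and a $bc$-set $U$ with $e\in U\subset W'$. Put $B=\partial U$. If $B=\emptyset$, take $A=U$. So let $B\ne\emptyset$, and put $T_0=W'\cap U^{-1}$ and $O_0=G$.

\medskip\noindent\emph{The recursion.} For $n\ge1$ we construct points $g_n$, open sets $T_n$ and $bc$-sets $O_n$ such that
\begin{enumerate}
\item[(1)] $g_n\in T_n$ and $\overline{T_n}\subset T_{n-1}\setminus F_n$;
\item[(2)] $\overline{O_n}\subset O_{n-1}$, and $d(x,g_nB)\le1/n$ for all $x\in\overline{O_n}$;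
\item[(3)] $gB\subset O_n$ for all $g\in T_n$;
\item[(4)] $\chi_{gU}(x)=\chi_{g_nU}(x)$ for all $g\in T_n$ and $x\in\partial O_n$.
\end{enumerate}
Since $F_n$ is nowhere dense, there is $g_n\in T_{n-1}\setminus F_n$. By (3) for $n-1$, which is trivial for $n=1$, we have $g_nB\subset O_{n-1}$. Cover the compact set $g_nB$ by finitely many $bc$-sets of diameter less than $1/n$ that meet $g_nB$ and have closures in $O_{n-1}$, and let $O_n$ be their union. It is a $bc$-set, (2) holds, and $g_nB\subset O_n$.

As $B$ is compact, $gB\subset O_n$ for $g$ near $g_n$. The compact set $\partial O_n$ misses $O_n$, hence misses $g_nB$. So it is the union of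
\[
C^+=\partial O_n\cap g_nU=\partial O_n\cap g_n\overline U,\qquad
C^-=\partial O_n\setminus g_n\overline U=\partial O_n\setminus g_nU,
\]
and both pieces are closed in $\partial O_n$, hence compact. We have $g_n^{-1}C^+\subset U$ and $g_n^{-1}C^-\subset G\setminus\overline U$, and these inclusions persist when $g_n$ is replaced by a nearby $g$. This is the equality in (4). A sufficiently small open $T_n\ni g_n$ with closure in the open set $T_{n-1}\setminus F_n$ satisfies (1), (3) and (4).

\medskip\noindent\emph{The shells cover $G$.} By (1), $\bigcap_n\overline{T_n}$ misses every $F_n$ and is empty. Since $g_m\in T_m\subset T_n$ for $m\ge n$, a cluster point of $(g_n)$ would lie in every $\overline{T_n}$. So $(g_n)$ is escaping. Given $x\in G$, Lemma~\ref{lem:escape}(c) provides $\varepsilon>0$ with $d(x,g_nB)\ge\varepsilon$ for all large $n$, and then (2) gives $x\notin\overline{O_n}$ for large $n$. As $O_0=G$ and the $O_n$ decrease, each $x$ lies in $O_{n-1}\setminus O_n$ for a unique $n=n(x)\ge1$. Let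
\[
A=\{x\in G:x\in g_{n(x)}U\}.
\]

\medskip\noindent\emph{$A$ is clopen.} We show that $\chi_A$ is constant near each $x\in G$. Let $n=n(x)$. Since $x\notin O_n$, either $x\notin\overline{O_n}$ or $x\in\partial O_n$.

If $x\notin\overline{O_n}$, then $O_{n-1}\setminus\overline{O_n}$ is an open neighborhood of $x$ on which $A$ coincides with $g_nU$. Moreover $x\notin g_nB=\partial(g_nU)$, because $g_nB\subset O_n$. So $\chi_A$ is constant near $x$.

If $x\in\partial O_n$, then $x\notin\overline{O_{n+1}}$ by (2), so $O_{n-1}\setminus\overline{O_{n+1}}$ is an open neighborhood of $x$. On it, $A$ coincides with $g_nU$ outside $O_n$ and with $g_{n+1}U$ inside $O_n$. Both $g_n$ and $g_{n+1}$ lie in $T_n$. By (3), $x$ is outside $g_nB\cup g_{n+1}B$, so $\chi_{g_nU}$ and $\chi_{g_{n+1}U}$ are constant near $x$, and by (4) the two constants are equal. So $\chi_A$ is constant near $x$.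

\medskip\noindent\emph{Position of $A$.} All $g_n$ lie in $T_0$. From $g_n\in U^{-1}$ we get $e\in g_nU$ for all $n$, so $e\in A$. From $g_n\in W'$ we get $A\subset\bigcup_ng_nU\subset W'W'\subset W$.
\end{proof}

\begin{remark}
Meagerness is used only to make $(g_n)$ escape. The rest of the recursion can be run in $\mathbb R$ with $U=(-1,1)$; there $g_n$ converges to a point $\gamma$, and the points $\gamma\pm1$ lie in every $\overline{O_n}$. Non-local compactness is not a separate hypothesis here, since a meager group is not locally compact.
\end{remark}

\section{An open subgroup with a dense $\sigma$-compact subgroup}\label{sec:separable}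

The Baire case rests on countability, so we first pass to a separable group. The natural candidate is the closed subgroup generated by the boundaries of a countable base of $bc$-sets at $e$. Inside a clopen-free set this subgroup turns out to be open. We prove the statement for a compact subgroup $K$ in place of $\{e\}$, as this is needed in Section~\ref{sec:feathered}.

\begin{lemma}\label{lem:sigma}
Let $G$ be a group with a $bc$-base, let $V\subset G$ be open and clopen-free, and let $K\subset V$ be a compact subgroup of countable character in $G$. Then there is a $\sigma$-compact subgroup $E\supset K$ whose closure is open in $G$.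
\end{lemma}

\begin{proof}
Interpolating between $K$ and the intersections of $V$ with the members of a countable base at $K$, we obtain $bc$-sets $U_n$, $n\ge0$, with $K\subset U_n\subset V$ that form a base at $K$. Let $B_n=\partial U_n$, let $E$ be the subgroup generated by $K\cup\bigcup_nB_n$, and let $H=\overline E$, a closed subgroup. If $C_n$ is the union of $K,B_0,\dots,B_n$ and their inverses, then $E=\bigcup_{n\ge1}C_n^{\,n}$, so $E$ is $\sigma$-compact.

\medskip\noindent\emph{Claim: for each $m$ the set $S=U_mE$ is clopen.} It is open, and $H=\overline E\subset U_mE=S$. Suppose $w\in\overline S\setminus S$. We intersect a piece $U_mh$ of $S$ with a small neighborhood $wU_l$ of $w$. The boundary of the first set lies in $H$, and we arrange that the second stays away from $H$, so that the intersection can fail to be clopen only along $wB_l$.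

Since $w\notin H$, the closed coset $w^{-1}H$ misses $H\supset K$. By interpolation some neighborhood of $K$ has closure disjoint from $w^{-1}H$, so there is $l$ with $w\overline{U_l}\cap H=\emptyset$. The neighborhood $wU_l$ of $w$ meets $S$, so $U_mh\cap wU_l\ne\emptyset$ for some $h\in E$. Let $A=U_mh\cap w\overline{U_l}$. The boundary $\partial(U_mh)=B_mh\subset H$ misses $w\overline{U_l}$, so $A=\overline{U_mh}\cap w\overline{U_l}$ is closed. If $A$ missed $wB_l$, then $A=U_mh\cap wU_l$ would be a non-empty clopen subset of the clopen-free set $wV$. Hence $wb\in U_mh$ for some $b\in B_l\subset E$, and $w\in U_mhb^{-1}\subset S$. This contradiction proves the claim.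

\medskip
Since $B_0\subset E\subset S$, we have $U_0\setminus S=\overline{U_0}\setminus S$. By the claim the left side is open and the right side is closed. This clopen set lies in $V$, so it is empty. Thus $U_0\subset U_mE$ for all $m$.

Let $x\in U_0$. For each $m$ write $x=uh$ with $u\in U_m$, $h\in E$; then $u^{-1}=hx^{-1}$, so $U_m^{-1}$ meets the closed set $Hx^{-1}$. The sets $U_m^{-1}$ form a base at $K^{-1}=K$, so $K$ itself meets $Hx^{-1}$, and $x\in K^{-1}H=H$. Therefore $U_0\subset H$, and $H=\bigcup_{h\in H}hU_0$ is open.
\end{proof}

\begin{remark}
The clopen-free set cannot be omitted. For an uncountable discrete group $D$, the group $D^\omega$ is metrizable and has a clopen base, but every open subgroup projects onto $D$ in some coordinate and so is not the closure of a $\sigma$-compact set.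
\end{remark}

\section{Separable Baire groups}\label{sec:baire}

Let $(g_n)$ be an escaping sequence and $U$ a $bc$-set. Since $x\in g_nU$ if and only if $g_n\in xU^{-1}$, the functions $\chi_{g_nU}$ converge at $x$ exactly when the sequence is eventually inside or eventually outside the $bc$-set $xU^{-1}$. A diagonal argument arranges this for countably many sets, but there are uncountably many translates $xU^{-1}$. The way out is that, inside a clopen-free set, a $bc$-set is determined away from its boundary by a clopen subset of a compact metrizable space.

\begin{lemma}\label{lem:trace}
Let $V$ be a clopen-free open subset of a group $G$, let $M$ be open, and let $D,D'\subset V$ be open sets with $\partial D\cup\partial D'\subset M$. Then $D\cap\partial M$ is clopen in $\partial M$, and $D\cap\partial M=D'\cap\partial M$ implies $D\setminus M=D'\setminus M$.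
\end{lemma}

\begin{proof}
Since $\partial D\subset M$, the set $D\setminus M=\overline D\setminus M$ is closed. As $\partial M$ misses $M$, the trace $D\cap\partial M=(D\setminus M)\cap\partial M$ is closed, and it is open in $\partial M$. Suppose the two traces are equal, and let $T=(D\setminus M)\setminus D'$, a closed set. It misses $\partial M$ because $D\cap\partial M\subset D'$, and it misses $\partial D'$ because $\partial D'\subset M$. Hence $T=D\setminus(\overline M\cup\overline{D'})$ is also open. As $T\subset V$, it is empty, so $D\setminus M\subset D'$. By symmetry $D\setminus M=D'\setminus M$.
\end{proof}

\begin{lemma}\label{lem:countable}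
Let $G$ be a separable metrizable group with a $bc$-base and let $V\subset G$ be open and clopen-free. There is a countable family $\mathcal E$ of $bc$-sets with the following property: for every $bc$-set $D\subset V$ and every escaping sequence $(z_n)$ there is $D'\in\mathcal E$ with $D'\subset D$ and $\chi_{D'}(z_n)=\chi_D(z_n)$ for all large $n$.
\end{lemma}

\begin{proof}
First, $G$ has a countable $bc$-base. Let $\{C_i\}$ be a countable base, and for each pair $(i,j)$ admitting a $bc$-set between $C_i$ and $C_j$ choose one such set $M_{ij}$. If $x\in Y$ with $Y$ open, pick $j$, a $bc$-set $M$ and $i$ with $x\in C_i\subset M\subset C_j\subset Y$; then $x\in M_{ij}\subset Y$. Let $\mathcal K$ be the countable family of all finite unions of sets $M_{ij}$, the empty union included, and put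
\[
\mathcal E=\{D\setminus\overline M:\ M\in\mathcal K,\ D\subset V\text{ a $bc$-set with }\partial D\subset M\}.
\]
Its members are $bc$-sets by Lemma~\ref{lem:bc}(a). For fixed $M$, Lemma~\ref{lem:trace} shows that $D\setminus M$, and with it $D\setminus\overline M$, is determined by the clopen subset $D\cap\partial M$ of the compact metrizable space $\partial M$. Such a space has only countably many clopen subsets, each being a finite union of members of a countable base. So $\mathcal E$ is countable.

Given $D$ and $(z_n)$, Lemma~\ref{lem:escape} gives $n_0$ such that the tail $\{z_n:n\ge n_0\}$ is closed and misses $\partial D$. By interpolation there is $M\in\mathcal K$ with $\partial D\subset M$ and $z_n\notin\overline M$ for $n\ge n_0$. Take $D'=D\setminus\overline M$.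
\end{proof}

\begin{proposition}\label{prop:baire}
Let $G$ be a separable metrizable, non-locally compact group with a $bc$-base that is a Baire space. Then $\operatorname{ind}G=0$.
\end{proposition}

\begin{proof}
Suppose not. Let $V\ni e$ be open and clopen-free (Lemma~\ref{lem:free}), and let $\mathcal E$ be as in Lemma~\ref{lem:countable}. Choose successively a $bc$-set $Z\ni e$ with $ZZ\subset V$, a symmetric open $W\ni e$ with $W^5\subset Z$, and a $bc$-set $U$ with $e\in U\subset W$. Then $U^{-1}\subset W\subset W^2\subset\dots\subset W^5\subset Z\subset V$. We shall find a non-empty clopen subset of $G$ in $V$.

\medskip\noindent\emph{Step 1: the sequence and the limit $\mu$.} As $G$ is not locally compact, the metrizable space $\overline{U^{-1}}$ is not compact, so it contains a sequence $(y_n)$ without cluster points in it, and hence without cluster points in $G$. Choose $g_n\in U^{-1}$ with $d(g_n,y_n)<1/n$ for a compatible metric $d$. A cluster point of $(g_n)$ would be one of $(y_n)$, so $(g_n)$ is escaping. Enumerate $\mathcal E=\{D_1',D_2',\dots\}$, choose infinite sets of indices $I_1\supset I_2\supset\cdots$ such that $\chi_{D_j'}(g_n)$ is constant for $n\in I_j$, and choose $n_1<n_2<\cdots$ with $n_j\in I_j$. Replacing $(g_n)$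 by $(g_{n_j})$, we may assume that $\chi_{D'}(g_n)$ is eventually constant for each $D'\in\mathcal E$. By Lemma~\ref{lem:countable}, applied with $z_n=g_n$, the limit
\[
\mu(D)=\lim_n\chi_D(g_n)\in\{0,1\}
\]
exists for \emph{every} $bc$-set $D\subset V$. It is monotone in $D$, and it cannot equal $1$ on two disjoint sets.

For a $bc$-set $D\subset Z$ and $y\in W$ we have $yD\subset ZZ\subset V$, so $f_D(y)=\mu(yD)$ defines a function $f_D\colon W\to\{0,1\}$. We want continuity of $x\mapsto\mu(xU^{-1})$ at \emph{every} point of a neighborhood of $e$, while the Baire property yields continuity only on a dense open set. However, continuity at $x_1$ for the set $U^{-1}$ is the same as continuity at $x_0$ for the set $x_0^{-1}x_1U^{-1}$. So it is enough to find \emph{one} point $x_0$ at which \emph{all} $f_D$ are continuous.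

\medskip\noindent\emph{Step 2: for each $bc$-set $D\subset Z$, the set $\Omega_D$ of points of $W$ near which $f_D$ is constant is open and dense in $W$.} It is open by definition. Let $M_0\subset W$ be open and non-empty. By Lemma~\ref{lem:escape}(c) there are a non-empty open $M\subset M_0$ and $n_0$ with $g_n\notin M\,\partial D$ for $n\ge n_0$. For such $n$ and $y\in M$ we have $y^{-1}g_n\notin\partial D$, so $a_n(y)=\chi_{yD}(g_n)=\chi_D(y^{-1}g_n)$ is continuous on $M$. By Step 1, each sequence $(a_n(y))_n$ is eventually constant, so
\[
M=\bigcup_{k\ge n_0}\{y\in M:\ a_n(y)=a_k(y)\text{ for all }n\ge k\}.
\]
The sets on the right are closed in the Baire space $M$, so one of them, say the $k$th, contains a non-empty open set $M_1$. On $M_1$ the function $f_D=a_k$ is continuous with values in $\{0,1\}$, hence locally constant. Thus $M_1\subset\Omega_D\cap M_0$.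

\medskip\noindent\emph{Step 3: one point for all $D$.} Since $W$ is a Baire space and $\mathcal E$ is countable, there is a point $x_0\in W$ lying in $\Omega_{D'}$ for every $D'\in\mathcal E$ with $D'\subset Z$. We claim that $x_0\in\Omega_D$ for every $bc$-set $D\subset Z$. The sequence $z_n=x_0^{-1}g_n$ is escaping, lies in $W^2\subset Z$, and satisfies $f_D(x_0)=\lim_n\chi_D(z_n)$ for all such $D$.

Suppose $f_D(x_0)=1$. Lemma~\ref{lem:countable}, now applied to $(z_n)$, gives $D'\in\mathcal E$ with $D'\subset D\subset Z$ and $f_{D'}(x_0)=1$. Since $x_0\in\Omega_{D'}$, we have $f_{D'}=1$ near $x_0$, and by monotonicity $f_D=1$ near $x_0$.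

Suppose $f_D(x_0)=0$. Approximation from inside says nothing here, so we pass to the $bc$-set $D^*=Z\setminus\overline D$. For large $n$ the point $z_n\in Z$ lies outside $D$, and outside $\partial D$ by Lemma~\ref{lem:escape}(a). Hence $f_{D^*}(x_0)=1$, and by the first case $f_{D^*}=1$ near $x_0$. As $yD\cap yD^*=\emptyset$, we get $f_D=0$ near $x_0$.

\medskip\noindent\emph{Step 4: $x\mapsto\mu(xU^{-1})$ is locally constant on $W^3$.} It is defined there since $xU^{-1}\subset W^4\subset V$. Fix $x_1\in W^3$ and let $D=x_0^{-1}x_1U^{-1}$, a $bc$-set contained in $W^5\subset Z$. We have $xU^{-1}=(xx_1^{-1}x_0)D$, and $x\mapsto xx_1^{-1}x_0$ is a homeomorphism taking $x_1$ to $x_0$. So $\mu(xU^{-1})=f_D(xx_1^{-1}x_0)$ for $x$ near $x_1$, and this is constant near $x_1$ by Step 3.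

\medskip\noindent\emph{Step 5: the clopen set.} Let
\[
A=\{x\in W^3:\mu(xU^{-1})=1\}=\{x\in W^3:\ x\in g_nU\text{ for all large }n\}.
\]
By Step 4, $A$ is clopen in the open set $W^3$; in particular it is open in $G$. From $g_nU\subset W^2$ we get $A\subset W^2$ and $\overline A\subset\overline{W^2}\subset W^3$, so $A$ is closed in $G$. Since $g_n\in U^{-1}$ for all $n$, we have $e\in A$. Thus $A$ is a non-empty clopen subset of $G$ contained in $V$, a contradiction.
\end{proof}

\begin{remark}
Non-local compactness enters only in Step 1, separability only in Lemma~\ref{lem:countable}, and the Baire property in Steps 2 and 3. A limit along a free ultrafilter would define $\mu(D)$ with no countability argument, but Step 2 needs eventual constancy to write $M$ as a countable union of closed sets. That $\mu$ exists for all $D$ depends on $V$ being clopen-free. In a proper dense subgroup $G$ of $\mathbb R$, let $g_n$ increase strictly to $\gamma\notin G$ and pick $c_n\notin G$ with $g_n<c_n<g_{n+1}$; then $G\cap\bigcup_k(c_{2k-1},c_{2k})$ is clopen in $G$ and contains $g_n$ exactly for even $n$.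
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:metrizable}]
Suppose that $\operatorname{ind}G\ne0$. Lemmas~\ref{lem:free} and~\ref{lem:sigma}, with $K=\{e\}$, give an open subgroup $H=\overline E$ with $E$ $\sigma$-compact. Compact metrizable spaces are separable, so $E$ and $H$ are separable, and $H$ is Lindel\"of. By Lemma~\ref{lem:opensub}, $H$ has a $bc$-base and is neither locally compact nor zero-dimensional. By Lemma~\ref{lem:dichotomy}, $H$ is meager in itself or Baire. The first contradicts Proposition~\ref{prop:meager}, the second Proposition~\ref{prop:baire}.
\end{proof}

\section{Feathered groups}\label{sec:feathered}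

To apply Theorem~\ref{thm:metrizable} to a feathered group we divide out a compact subgroup of countable character. The given subgroup $K$ need not be normal, so we look for a normal one inside it, as the kernel of a homomorphism into a second countable group. A group $H$ is \emph{$\omega$-narrow} if for every neighborhood $O$ of $e$ there is a countable $F\subset H$ with $H=FO$. Guran's theorem states that every $\omega$-narrow group is topologically isomorphic to a subgroup of a product of second countable groups. Lemma~\ref{lem:sigma} will supply an open $\omega$-narrow subgroup. We also use the metrization theorem for groups: a first countable Hausdorff group is metrizable.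

\begin{lemma}\label{lem:shrink}
Let $K$ be a compact subset of a space $X$ with a countable base of neighborhoods $\{O_n\}$, and let $W_m$ be open sets with $\overline{W_{m+1}}\subset W_m$. Then $K'=K\cap\bigcap_mW_m$ is compact, and the sets $O_n\cap W_m$ form a base of neighborhoods of $K'$.
\end{lemma}

\begin{proof}
The compact sets $K\cap\overline{W_m}$ decrease and have intersection $K'$. If $Y\supset K'$ is open, then $K\cap\overline{W_m}\subset Y$ for some $m$. So the open set $Y\cup(X\setminus\overline{W_m})$ contains $K$, hence some $O_n$, and $O_n\cap W_m\subset Y$.
\end{proof}

\begin{lemma}\label{lem:quotient}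
Let $N$ be a compact normal subgroup of a group $H$.
\begin{enumerate}
\item[(a)] If $H/N$ is locally compact, so is $H$.
\item[(b)] If $H$ has a $bc$-base, so does $H/N$.
\item[(c)] If $N$ and $H/N$ are zero-dimensional, so is $H$.
\end{enumerate}
\end{lemma}

\begin{proof}
The group $H/N$ is Hausdorff since $N$ is closed. The quotient map $q$ is open, and it is closed because $q^{-1}(q(F))=FN$ is closed for closed $F$ and compact $N$. For open $U\subset H$ let
\[
U^\#=(H/N)\setminus q(H\setminus U)=\{y:q^{-1}(y)\subset U\},
\]
which is open as $q$ is closed.

(a) We show that $q^{-1}(C)$ is compact for compact $C$. Given an open cover, each fiber $q^{-1}(y)$, $y\in C$, is a compact coset of $N$ and lies in a finite union $U_y$ of members of the cover. Finitely many of the sets $U_y^\#\ni y$ cover $C$, and the corresponding $U_y$ cover $q^{-1}(C)$. So the preimage of a compact neighborhood of the identity is a compact neighborhood of $e$.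

(b) Let $Y$ be an open neighborhood of the identity of $H/N$. By interpolation take a $bc$-set $U$ with $N\subset U\subset q^{-1}(Y)$. Then $U^\#$ contains the identity and lies in $Y$. Let $y\in\partial U^\#$. If $x\in q^{-1}(y)$ and $P$ is an open neighborhood of $x$, then $q(P)$ is an open neighborhood of $y$ and meets $U^\#$, so $P$ meets $q^{-1}(U^\#)\subset U$. Hence $q^{-1}(y)\subset\overline U$. But $q^{-1}(y)\not\subset U$, since $y\notin U^\#$. So the fiber meets $\partial U$, and $\partial U^\#$ is a closed subset of the compact set $q(\partial U)$.

(c) Let $W$ be an open neighborhood of $e$ in $H$. Choose $N_0$ clopen in $N$ with $e\in N_0\subset W$ and put $N_1=N\setminus N_0$. These disjoint compact sets have disjoint open neighborhoods $W_0\supset N_0$ and $W_1\supset N_1$, and we may take $W_0\subset W$. The open set $(W_0\cup W_1)^\#$ contains the identity, so it contains a clopen neighborhood $Y$ of the identity. Then $q^{-1}(Y)$ is clopen and contained in $W_0\cup W_1$, and $q^{-1}(Y)\cap W_0=q^{-1}(Y)\setminus W_1$ is a clopen set containing $e$ and contained in $W$.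
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:feathered}]
Let $K$ be a compact subgroup of countable character in $G$. Suppose $\operatorname{ind}G\ne0$, and let $V\ni e$ be open and clopen-free.

\medskip\noindent\emph{Shrinking $K$ into $V$.} Choose symmetric open sets $V_m\ni e$ with $V_{m+1}^2\subset V_m\subset V$. Then $\overline{V_{m+1}}\subset V_{m+1}^2\subset V_m$, and $\bigcap_mV_m$ is a subgroup. By Lemma~\ref{lem:shrink}, $K\cap\bigcap_mV_m$ is a compact subgroup of countable character contained in $V$. We replace $K$ by it.

\medskip\noindent\emph{An open $\omega$-narrow subgroup.} By Lemma~\ref{lem:sigma} there is an open subgroup $H=\overline E\supset K$ with $E$ $\sigma$-compact. By Lemma~\ref{lem:opensub}, $H$ has a $bc$-base and is neither locally compact nor zero-dimensional. Given a neighborhood $O$ of $e$ in $H$, choose an open $O'\ni e$ with $O'O'\subset O$. The Lindel\"of space $E$ is covered by the sets $xO'$, $x\in E$, so $E\subset FO'$ for a countable $F\subset E$, and $H=\overline E\subset EO'\subset FO'O'\subset FO$. So $H$ is $\omega$-narrow.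

\medskip\noindent\emph{A compact normal subgroup with metrizable quotient.} Intersecting a countable base at $K$ with $H$ gives a countable base $\{O_n\}$ at $K$ in $H$. We have $\bigcap_nO_n=K$, since $H\setminus\{x\}$ is a neighborhood of $K$ for $x\notin K$. By Guran's theorem regard $H$ as a subgroup of a product of second countable groups. The neighborhood $O_n$ of $e$ contains a basic neighborhood that depends on finitely many coordinates, so the projection $\pi_n$ to these coordinates is a continuous homomorphism into a second countable group with $\ker\pi_n\subset O_n$. Let $\pi\colon H\to P$ be the diagonal product of the $\pi_n$, with $P$ second countable, and let $N=\ker\pi$. Then $N$ is a normal subgroup and $N\subset\bigcap_nO_n=K$. Let $\{P_m\}$ be a base of open sets at the identity of $P$ with $\overline{P_{m+1}}\subset P_m$, and put $W_m=\pi^{-1}(P_m)$. Then $\overline{W_{m+1}}\subset\pi^{-1}(\overline{P_{m+1}})\subset W_m$ and $N=\bigcap_mW_m=K\cap\bigcap_mW_m$. By Lemma~\ref{lem:shrink}, $N$ is compact and the sets $O_n\cap W_m$ form a base at $N$. Their images under the open quotient map $q\colon H\to H/N$ form a base at the identity: if $Y$ is an open neighborhood of the identity, then $q^{-1}(Y)\supset N$ contains some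 $O_n\cap W_m$. So $H/N$ is first countable and Hausdorff, hence metrizable.

\medskip\noindent\emph{Conclusion.} By Lemma~\ref{lem:quotient}(a) and (b), $H/N$ is not locally compact and has a $bc$-base, so $\operatorname{ind}H/N=0$ by Theorem~\ref{thm:metrizable}. The compact subspace $N$ of $G$ is zero-dimensional by Proposition~\ref{prop:continua}. By Lemma~\ref{lem:quotient}(c), $\operatorname{ind}H=0$, a contradiction.
\end{proof}

\begin{thebibliography}{9}

\bibitem{bc}
\emph{Topological groups with a $bc$-base},
\texttt{https://staff.science.uva.nl/\allowbreak j.vanmill/\allowbreak papers/\allowbreak papers2015/\allowbreak 1-s2.0-S016686411400340X-main.pdf}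

\end{thebibliography}
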